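# At most one translate $m+p$ is a left multiple of $r$ in $\beta\mathbb N$

## 1. Ultrafilters, two operations, and products along a group action

Throughout, $\mathbb N=\{1,2,3,\dots\}$, without $0$. We work in ZFC.

**Ultrafilters and "most".** For an ultrafilter $r$ on a set $Y$, we say that $P(y)$ holds *for $r$-most $y$* if $\{y\in Y:P(y)\}\in r$. This quantifier commutes with negation, with "and", and with "or". So if $P_1,\dots,P_k$ each hold for $r$-most $y$, they hold together for $r$-most $y$. If a function takes values in a finite set for $r$-most $y$, then it is constant for $r$-most $y$. When $r$ is nonprincipal, every finite set of points may be ignored. For a map $f:Y\to Y'$, the image ultrafilter $f(r)$ is $\{A\subseteq Y':f(y)\in A\text{ for }r\text{-most }y\}$.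

*Example.* The order of two such quantifiers matters. If $p$ is nonprincipal on $\mathbb N$, then "for $p$-most $x$, for $p$-most $y$, $x<y$" is true: for each $x$ all but finitely many $y$ qualify. But "for $p$-most $y$, for $p$-most $x$, $x<y$" is false. The inner variable is always far away compared with the outer one, and this is used constantly below.

**The space $\beta\mathbb N$.** The points of $\beta\mathbb N$ are the ultrafilters on $\mathbb N$; $n\in\mathbb N$ is identified with the principal ultrafilter at $n$, and $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. For $A\subseteq\mathbb N$, $\overline A=\{p\in\beta\mathbb N:A\in p\}$. The operations extend by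
$$A\in p+q\iff\{x:-x+A\in q\}\in p,\qquad A\in p\cdot q\iff\{x:x^{-1}A\in q\}\in p,$$
where $-x+A=\{y\in\mathbb N:x+y\in A\}$ and $x^{-1}A=\{y\in\mathbb N:xy\in A\}$. In the language of "most": $A\in p\cdot q$ means that for $p$-most $x$, for $q$-most $y$, $xy\in A$. With either operation $\beta\mathbb N$ is a compact right topological semigroup.

*Example.* For $m\in\mathbb N$, $m+p$ is the image of $p$ under $y\mapsto m+y$. If $k\mathbb N\in r$, then $k\mathbb N\in t\cdot r$ for every $t\in\beta\mathbb N$, since $x^{-1}(k\mathbb N)\supseteq k\mathbb N$ for all $x$. We use the same definitions for ultrafilters on a countable field $K$: for $t\in\beta(K\setminus\{0\})$, $r\in\beta K$ and $c\in K$, $A\in c+t\cdot r$ means that for $t$-most $a$, for $r$-most $y$, $ay+c\in A$.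

**Product along an action.** Let a group $G$ act on $Y$, let $u$ be an ultrafilter on $G$ and $r$ one on $Y$. Put
$$u*r=\{A\subseteq Y:\text{ for }u\text{-most }g,\text{ for }r\text{-most }y,\ gy\in A\}.$$
This is an ultrafilter on $Y$, because both quantifiers commute with "not" and "and". If $u$ is principal at $g$, then $u*r=gr$, the image of $r$ under $y\mapsto gy$. Also
$$g(u*r)=(gu)*r,$$
where $gu$ is the image of $u$ under $h\mapsto gh$: both sides say that for $u$-most $h$, for $r$-most $y$, $ghy\in A$.

*Example.* Let $K$ be a countably infinite field and $G$ the group of affine maps $y\mapsto ay+e$ ($a\in K\setminus\{0\}$, $e\in K$), acting on $Y=K$. Let $t\in\beta(K\setminus\{0\})$, and let $u$ be the image of $t$ under $a\mapsto(y\mapsto ay+c)$. Then $u*r=c+t\cdot r$. Moreover $g\,0=c$ for $u$-most $g$: the translation part $c$ is what the maps do to the point $0$.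

**Conditions (F) and (T).** For a group $G$ acting on a set $Y$ and on a set $Z$ we shall ask:

* (F) each $g\neq1$ has only finitely many fixed points in $Y$;
* (T) only $1\in G$ fixes two distinct points of $Z$.

*Example.* In the affine group of a field acting on $Y=Z=K$, a non-identity map $y\mapsto ay+e$ has no fixed point if $a=1$ and exactly one if $a\ne1$. So (F) and (T) hold.

**The set $H$.** For $p,r\in\mathbb N^*$ let
$$H=\{m\in\mathbb N:\text{ there exists }t\in\beta\mathbb N\text{ such that }m+p=t\cdot r\}.$$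

*Example.* Fix $m$ and $p$ and put $r=m+p$. Then $m+p=1\cdot r$, so $m\in H$.

The question comes from the book *Algebra in the Stone-Čech Compactification* by Neil Hindman and Dona Strauss. Its Theorem 13.10 concerns the set $\Gamma=\{q\in\mathbb N^*:\text{there exists }s\in\mathbb N^*\text{ such that }q+p=s\cdot r\}$ (denoted $G$ there; for us $G$ is a group) and says that $\Gamma\ne\emptyset$, $|H|=\omega$ and $|\Gamma|=2^{\mathfrak c}$ are equivalent. The authors write: "we do not know whether the set $H$ ever has two members, let alone infinitely many members."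

So: **are there $p,r\in\mathbb N^*$ for which $H$ has at least two members?** In plain words, can two different translates $m+p$, $n+p$ of the same ultrafilter both be left multiples of the same $r$? The answer is no. For all $p,r\in\mathbb N^*$, $|H|\le1$, and both $|H|=0$ and $|H|=1$ occur.

## 2. Principal multipliers, residues, and sparse $r$

**Principal $r$.** Nonprincipality of $r$ is essential: for $r=1$ we have $t\cdot r=t$, so every $m\in\mathbb N$ satisfies $m+p\in\beta\mathbb N\cdot r$.

**Highly divisible $p$ and $r$.** Suppose $p,r\in\bigcap_k\overline{k\mathbb N}$; for instance, $p=r$ any nonprincipal ultrafilter containing $\{n!:n\in\mathbb N\}$. Then every $t\cdot r$ lies in $\bigcap_k\overline{k\mathbb N}$. But $-m+2m\mathbb N$ consists of numbers congruent to $m$ modulo $2m$, so it misses $2m\mathbb N\in p$, and $m+p\notin\overline{2m\mathbb N}$. Hence $H=\emptyset$.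

**Both multipliers principal.** Suppose $m+p=x\cdot r$ and $n+p=y\cdot r$ with $x,y\in\mathbb N$. This case needs one lemma, which we shall use again.

**Lemma 1.** Let $G$ act on $Y$ with (F), let $r$ be a nonprincipal ultrafilter on $Y$, and let $g\neq1$. Then there is $A_g\in r$ with $gA_g\cap A_g=\emptyset$. Consequently $gr\ne r$.

*Proof.* The set $Y\setminus\mathrm{Fix}(g)$ is in $r$ and is invariant under $g$. Join $y$ to $gy$ for each $y$ in it. The components of this graph are the orbits of $\langle g\rangle$ of size at least $2$. Each is a two-way infinite path, a single edge, or a finite cycle. All of these can be colored with three colors so that neighbors differ. One color class $A_g$ is in $r$, and $gA_g\cap A_g=\emptyset$. If $gr=r$, then $gA_g\in gr=r$, so $r$ contains two disjoint sets, which is impossible. $\square$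

Now view everything on $\mathbb Q$. With $g(z)=xz-m$ and $g'(z)=yz-n$ we have $gr=p=g'r$, so $g^{-1}g'$ fixes $r$. By Lemma 1, $g=g'$, so $m=n$ (and $x=y$).

**First attempt: residues.** Each ultrafilter contains exactly one residue class modulo $k$, and passing to residues respects both operations. So $m+p=t\cdot r$ and $n+p=t'\cdot r$ give
$$m-n\equiv(t-t')\,r\pmod k\qquad\text{for every }k.$$
If $r\equiv0$ modulo infinitely many $k$, this forces $m=n$. But let $r$ be a nonprincipal ultrafilter containing $\{n!+1:n\in\mathbb N\}$. Then $r\equiv1$ modulo every $k$, and for $m>n$ all the congruences hold as soon as $t=(m-n)+t'$. Residues alone cannot decide the question for this $r$.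

**Second attempt: decode the point.** Look for a single function $c(x)$, chosen from $r$ alone, such that whenever $m+p=t\cdot r$ we have $c(x)=-m$ for $p$-most $x$. If it exists, then $m,n\in H$ gives two members $\{x:c(x)=-m\}$ and $\{x:c(x)=-n\}$ of $p$, which intersect, so $m=n$.

This works when $r$ contains a set $S=\{s_1<s_2<\cdots\}$ with $s_{i+1}/s_i\to\infty$. Suppose $m+p=t\cdot r$. For $p$-most $x$ the number $x+m$ has the form $ay$ with $y\in S$ as large as we like compared with $a$ and $m$. Precisely, $p$ contains every set $B\subseteq\mathbb N$ such that for each $a$, for all but finitely many $y\in S$, $ay-m\in B$. Let $\sigma(x)$ be the largest $s\in S$ with $s\le2x$ (when there is one), and let $c(x)$ be the integer $e\equiv x\pmod{\sigma(x)}$ with $-\sigma(x)/2<e\le\sigma(x)/2$. Take $x=ay-m$ with $y=s_i$ and $i$ large. Then $2x\ge2(y-m)\ge y$ and $2x<2as_i\le s_{i+1}$, so $\sigma(x)=y$. Also $x\equiv-m\pmod y$ with $m<y/2$, so $c(x)=-m$. This settles sparse $r$, including the $r\ni\{n!+1\}$ above.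

**Where it stops.** The sets of upper density zero form a proper ideal containing the finite sets, so there is a nonprincipal $r$ all of whose members have positive upper density. Such an $r$ contains no set $S$ as above, since that $S$ has density zero. Then $x$ can be of the form $ay-m$ for many $y$ of comparable size in a given member of $r$, and size does not tell us which $y$ to divide by. Finding the right $y$ among several candidates of the same size is the difficulty. The proof organizes the candidates into a chain and finds a rule that stops at the right place.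

## 3. Theorem A, Theorem B, Corollary C

**Theorem A.** Let $G$ be a countable group acting on a countably infinite set $Y$ and on a set $Z$ such that (F) and (T) hold. Let $r$ be a nonprincipal ultrafilter on $Y$, $o,c,c'\in Z$, and let $u,u'$ be ultrafilters on $G$ with $go=c$ for $u$-most $g$ and $go=c'$ for $u'$-most $g$. If $u*r=u'*r$, then $c=c'$.

**Theorem B.** Let $K$ be a countably infinite field and $r\in\beta K\setminus K$. Then the sets $c+\beta(K\setminus\{0\})\cdot r$ $(c\in K)$ are pairwise disjoint subsets of $\beta K$.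

**Corollary C.** For all $p,r\in\mathbb N^*$, $|H|\le1$.

**Theorem A implies Theorem B.** Let $G$ be the affine group of $K$, $Y=Z=K$, $o=0$; (F) and (T) were checked in Section 1. Suppose $q=c+t\cdot r=c'+t'\cdot r$. Let $u,u'$ be the images of $t,t'$ under $a\mapsto(y\mapsto ay+c)$ and $a\mapsto(y\mapsto ay+c')$. Then $u*r=q=u'*r$, with $go=c$ for $u$-most $g$ and $go=c'$ for $u'$-most $g$. So $c=c'$.

**Theorem B implies Corollary C.** Regard $p,r,t$ as ultrafilters on $\mathbb Q$ containing $\mathbb N$. Let $m+p=t\cdot r$ with $t\in\beta\mathbb N$, and let $A\subseteq\mathbb Q$. Then $A\in-m+t\cdot r$ iff for $t$-most $a$, for $r$-most $y$, $ay\in A+m$; iff $(A+m)\cap\mathbb N\in t\cdot r=m+p$; iff for $p$-most $y$, $m+y\in A+m$; iff $A\cap\mathbb N\in p$. Hence $p=-m+t\cdot r\in-m+\beta(\mathbb Q\setminus\{0\})\cdot r$. If $m,n\in H$, then $p$ lies in the sets of Theorem B for $-m$ and for $-n$, so $-m=-n$. $\square$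

It remains to prove Theorem A. The task is to read $c$ from a typical point $hy'$ of $u*r$, where $h$ is $u$-typical and $y'$ is $r$-typical given $h$.

**Reduction.** If $Go=\{o\}$, then $c=c'=o$ and we are done. Otherwise replace $Z$ by $Go$. This set is $G$-invariant, contains $o,c,c'$, and still satisfies (T). So from now on **$Z$ is countable and $|Z|\ge2$.**

## 4. Indices, blocks, depth in $Y$, and smallness in $Z$

**Purpose.** We fix four measuring devices: an index on $G$ (how complicated is $g$), finite blocks in $Y$ (how large is $y$, roughly), a depth $\ell$ on $Y$ (how generic for $r$ is $y$), and a scale of finite subsets of $Z$ together with a number $\kappa(g)$ (up to which scale $g$ moves small points out of sight).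

**Index.** Choose finite symmetric sets $\{1\}=G_0\subseteq G_1\subseteq\cdots$ with union $G$ and $G_nG_n\subseteq G_{n+1}$: enumerate $G$ as $h_1,h_2,\dots$ (with repetitions if $G$ is finite) and put $G_{n+1}=G_nG_n\cup\{h_{n+1},h_{n+1}^{-1}\}$. Let $\mathrm{idx}(g)=\min\{n:g\in G_n\}$. Then $\mathrm{idx}(g)=0$ only for $g=1$, the function $\mathrm{idx}$ is finite-to-one, and
$$\mathrm{idx}(g^{-1})=\mathrm{idx}(g),\qquad\mathrm{idx}(gh)\le\max(\mathrm{idx}(g),\mathrm{idx}(h))+1.$$

**Lemma 2 (blocks).** There is a finite-to-one $\lambda:Y\to\{0,1,2,\dots\}$ such that for each $g\in G$, $\lambda(gy)=\lambda(y)$ for $r$-most $y$.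

*Proof.* Choose finite $\emptyset=E_0\subseteq E_1\subseteq\cdots$ with union $Y$ and $G_kE_k\subseteq E_{k+1}$. The sets $I_k=E_k\setminus E_{k-1}$ $(k\ge1)$ partition $Y$. Let $g\in G_j$, $k\ge j+2$ and $y\in I_k$. Then $gy\in G_kE_k\subseteq E_{k+1}$. Also $gy\notin E_{k-2}$, since otherwise $y=g^{-1}(gy)\in G_{k-2}E_{k-2}\subseteq E_{k-1}$. So $gy\in I_{k-1}\cup I_k\cup I_{k+1}$.

For some $i\in\{0,1,2\}$ the set $\bigcup\{I_k:k\equiv i\bmod3\}$ is in $r$. Put $\lambda(y)=\lfloor(k-i+1)/3\rfloor$ for $y\in I_k$; this is a nonnegative integer because $k\geq 1$ and $i\le2$. If $k\equiv i\bmod3$, the indices $k-1,k,k+1$ give the values $k-i,\ k-i+1,\ k-i+2$ for the numerator, the first of which is divisible by $3$. So all three yield the same $\lambda$. Since the finite set $E_{j+1}$ is not in $r$, for $r$-most $y$ we have $y\in I_k$ with $k\equiv i\bmod 3$ and $k\ge j+2$, and then $\lambda(gy)=\lambda(y)$. $\square$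

We call the finite sets on which $\lambda$ is constant *blocks*.

**Lemma 3 (the sets $C_n$).** There are $Y=C_0\supseteq C_1\supseteq\cdots$ in $r$ with $\bigcap_nC_n=\emptyset$ and, for $n\ge1$,
$$y\in C_n,\ g\in G_{n+1}\setminus\{1\}\ \Longrightarrow\ gy\notin C_n.\tag{1}$$

*Proof.* Take the sets $A_g$ of Lemma 1. Let $C_n$ be $C_{n-1}\cap\bigcap_{g\in G_{n+1}\setminus\{1\}}A_g$ with the first $n$ elements of $Y$ (in a fixed enumeration) removed. This is in $r$, and the intersection of all $C_n$ is empty. If $y\in C_n$ and $g\in G_{n+1}\setminus\{1\}$, then $y\in A_g$, so $gy\notin A_g\supseteq C_n$. $\square$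

**Depth.** Let $\ell(y)=\max\{n:y\in C_n\}$, a finite number. Then $\ell(y)\ge n$ iff $y\in C_n$, and for each $n$, $\ell(y)\ge n$ for $r$-most $y$.

**Smallness in $Z$.** Let $\{o\}=B_0\subseteq B_1\subseteq\cdots$ be finite with union $Z$. Let $\mathrm{Fin}_n$ be the set of $g\in G$ for which there are $x\ne x'$ in $B_n$ with $gx,gx'\in B_n$. By (T), $g$ is determined by $(x,x',gx,gx')$: if $g_1,g_2$ have the same data, $g_1^{-1}g_2$ fixes $x\neq x'$. So $\mathrm{Fin}_n$ is finite. Moreover $\mathrm{Fin}_0=\emptyset$, the $\mathrm{Fin}_n$ increase, and their union is $G$ because $|Z|\ge2$. Put $\kappa(g)=\max\{n:g\notin\mathrm{Fin}_n\}$. If $\kappa(g)<n$, then $g\in\mathrm{Fin}_n$. Hence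
$$g\notin\mathrm{Fin}_{\kappa(g)},\quad\text{and for each }n\text{ only finitely many }g\text{ have }\kappa(g)<n.\tag{2}$$
So $g$ carries at most one point of $B_{\kappa(g)}$ into $B_{\kappa(g)}$. This is the form in which (T) will be used.

**The gap function.** Choose $M(n)\ge n$ with $v^{-1}x\in B_{M(n)}$ for all $x\in B_n$, $v\in G_{n+1}$; only finitely many points are involved. By (2), only finitely many $g$ have $\kappa(g)<M(n)$. So we can choose a strictly increasing $\psi:\{0,1,2,\dots\}\to\mathbb N$ with $\psi(n)\ge n+1$ and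
$$\mathrm{idx}(g)>\psi(n)\ \Longrightarrow\ \kappa(g)\ge M(n).\tag{3}$$

**A toy model.** Let $G=\mathbb Z$ act by translation, $gy=g+y$, on $Y=Z=\mathbb Z$, with $o=0$. Here Theorem A is immediate from Lemma 1, because $go=c$ determines $g$, so that $u,u'$ are principal; the model only serves to show the devices.

* $G_0=\{0\}$, $G_n=[-2^{n-1},2^{n-1}]$ for $n\ge1$. Then $\mathrm{idx}(g)=1+\lceil\log_2|g|\rceil$ for $g\ne0$; for instance $\mathrm{idx}(1)=1$, $\mathrm{idx}(32)=6$, $\mathrm{idx}(33)=7$, $\mathrm{idx}(2^k)=k+1$.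
* $E_k=[-2^k,2^k]$ for $k\ge1$, so $I_1=[-2,2]$ and $I_k=\{y:2^{k-1}<|y|\le2^k\}$ for $k\ge2$. If $i=0$ in Lemma 2, the blocks are the $I_k$ grouped as $\{1\},\{2,3,4\},\{5,6,7\},\dots$; if $i=1$, as $\{1,2\},\{3,4,5\},\{6,7,8\},\dots$.
* Let $r$ be nonprincipal with $2^n\mathbb Z\in r$ for all $n$. Then $C_0=\mathbb Z$, $C_n=2^{n+1}\mathbb Z\setminus\{0\}$ $(n\ge1)$ is as in Lemma 3: if $0<|g|\le2^n$, then $2^{n+1}$ does not divide both $y$ and $y+g$. Writing $v_2(y)$ for the exponent of $2$ in $y$, $\ell(y)=\max(v_2(y)-1,0)$ for $y\ne0$, and $\ell(0)=0$.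
* $B_n=[-n,n]$. Two distinct points of $B_n$ stay in $B_n$ under translation by $g$ iff $n\ge1$ and $|g|\le2n-1$, so $\kappa(g)=\lfloor|g|/2\rfloor$. We may take $M(n)=n+2^n$ and $\psi(n)=n+3$: if $\mathrm{idx}(g)>n+3$, then $|g|>2^{n+2}\ge2n+2^{n+1}$.

Two ultrafilters fit. Let $r_0$ be nonprincipal with $\{8^m:m\in\mathbb N\}\in r_0$; since $8^m\in I_{3m}$, here $i=0$. Let $r_1=r_0+r_0$: for $r_0$-most $2^k$, for $r_0$-most $2^l$, the point is $2^k+2^l$ (with $3\mid k$, $3\mid l$ and $l$ far beyond $k$). Such a point lies in $I_{l+1}$, so here $i=1$.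

## 5. Cuts of a point form a chain

**Purpose.** We now list all candidates for writing a point $y$ as "group element times a generic point of the same size", and show that they are linearly ordered.

**Definition.** A *cut* of $y\in Y$ is a pair $(g,y')$ with $g\in G\setminus\{1\}$, $y=gy'$, $\lambda(y')=\lambda(y)$ and $\psi(\mathrm{idx}(g))\le\ell(y')$.

*Example.* In the toy model with $i=0$ a cut is $y=g+y'$ with $g\ne0$, both $y,y'$ in one block, and $\mathrm{idx}(g)+3\le\ell(y')$. The point $2081=1+32+2048$ has the cuts $(1,2080)$ and $(33,2048)$. Indeed $\ell(2080)=4=\mathrm{idx}(1)+3$ and $\ell(2048)=10=\mathrm{idx}(33)+3$, and the three numbers lie in $I_{11}\cup I_{12}$, inside the block $I_{11}\cup I_{12}\cup I_{13}$.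

**Lemma 4.** If $(g,y')$ is a cut of $y$, then $\ell(y)<\mathrm{idx}(g)<\psi(\mathrm{idx}(g))\le\ell(y')$.

*Proof.* Let $n=\mathrm{idx}(g)\ge1$. Since $\ell(y')\ge\psi(n)>n$, we have $y'\in C_n$. As $g\in G_n\subseteq G_{n+1}$ and $g\ne1$, (1) gives $y=gy'\notin C_n$, that is, $\ell(y)<n$. $\square$

**Lemma 5.** Let $gy'=hy''$, $\mathrm{idx}(g)\le\ell(y')$, $\mathrm{idx}(h)\le\ell(y'')$.

(a) If $y'\ne y''$, then $\ell(y')<\mathrm{idx}(h)$ or $\ell(y'')<\mathrm{idx}(g)$.

(b) If $y'=y''$, then $g=h$.

*Proof.* Let $n=\max(\mathrm{idx}(g),\mathrm{idx}(h))$. If $n=0$, then $g=h=1$ and $y'=y''$, so both parts hold. Let $n\ge1$. If the conclusion of (a) fails, or if $y'=y''$, then $\ell(y')$ and $\ell(y'')$ are both at least $n$, so $y',y''\in C_n$. Now $y'=(g^{-1}h)y''$ with $g^{-1}h\in G_nG_n\subseteq G_{n+1}$, so by (1) $g^{-1}h=1$. Hence $g=h$ and $y'=y''$. This proves (b), and it shows that the conclusion of (a) cannot fail when $y'\ne y''$. $\square$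

**Distinct cuts of $y$ have distinct indices.** Let $(g,y')\ne(h,y'')$ be cuts of $y$. By Lemma 4 the hypotheses of Lemma 5 hold. By (b), $y'\ne y''$. By (a), say, $\ell(y')<\mathrm{idx}(h)$ (the other case is symmetric); then $\mathrm{idx}(g)\le\ell(y')<\mathrm{idx}(h)$.

**Least cuts.** Let $\mathrm{Dom}$ be the set of $y$ having a cut. For $y\in\mathrm{Dom}$ let $(\pi(y),\Phi(y))$ be the cut of least index. By Lemma 4, $\Phi(y)$ is in the same finite block as $y$ and $\ell(\Phi(y))>\ell(y)$. So iterating $\Phi$ leaves $\mathrm{Dom}$ after finitely many steps, and recursion along $\Phi$ is legitimate. We write $\Phi^i$ for the partial iterates.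

*Example.* In the toy model a cut of $y$ of index $e$ requires $|g|\le2^{e-1}$ and $2^{e+4}\mid y-g$. For $2081$, index $1$ is the least possible, so $\pi(2081)=1$, $\Phi(2081)=2080$. For $2080$, the condition $g\equiv2080\pmod{2^{e+4}}$, $0<|g|\le2^{e-1}$ fails for $e\le5$: for $e=1$ it says $32\mid g$ and $|g|\leq 1$, and for $2\le e\le5$ it says $g\equiv32\pmod{2^{e+4}}$ and $|g|\le16$. For $e=6$ the pair $(32,2048)$ is a cut, since $6+3\le10$. So $\Phi(2080)=2048$.

In general, $2^l\notin\mathrm{Dom}$. If $e+4\le l$, the congruence says $2^{e+4}\mid g$, which is impossible for $0<|g|\le2^{e-1}$. If $e+4>l$, the only integer in $[-2^{e-1},2^{e-1}]$ that can be congruent to $2^l$ modulo $2^{e+4}$ is $2^l$ itself, and then $y'=0$, whose depth is $0$. Hence the chain of $2081$ is $2081\to2080\to2048$.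

## 6. The chain of $hy'$ passes through $y'$

**Purpose.** For fixed $h\ne1$ and $r$-typical $y'$, we show that the chain $hy',\Phi(hy'),\Phi^2(hy'),\dots$ reaches $y'$, and that it does so through a factorization of $h$ that does not depend on $y'$.

**Lemma 6.** Let $h\in G\setminus\{1\}$. There are $k=k(h)\ge1$ and $w_i=w_i(h)\in G\setminus\{1\}$ $(1\le i\le k)$ with $h=w_1\cdots w_k$ such that for $r$-most $y'$, putting $P_i=w_{i+1}\cdots w_k\,y'$ (so $P_0=hy'$, $P_k=y'$), we have $P_i\in\mathrm{Dom}$, $\pi(P_i)=w_{i+1}$, $\Phi(P_i)=P_{i+1}$ for $0\le i<k$. Moreover, with $v_i=w_1\cdots w_i$,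
$$\psi(\mathrm{idx}(w_i))<\mathrm{idx}(w_{i+1})\ (1\le i<k),\qquad\mathrm{idx}(w_i)\ge i,\qquad\mathrm{idx}(v_i)\le\mathrm{idx}(w_i)+1\ (1\le i\le k).\tag{4}$$

*Proof.* Let $z\ne1$. For $r$-most $y'$ we have $\lambda(zy')=\lambda(y')$ and $\ell(y')\ge\psi(\mathrm{idx}(z))$, so $(z,y')$ is a cut of $zy'$. Hence $zy'\in\mathrm{Dom}$ and $\mathrm{idx}(\pi(zy'))\le\mathrm{idx}(z)$ for $r$-most $y'$. Only finitely many group elements have index at most $\mathrm{idx}(z)$, so there is one $w(z)\ne1$ with $\pi(zy')=w(z)$, and therefore $\Phi(zy')=w(z)^{-1}zy'$, for $r$-most $y'$.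

Put $z_0=h$ and, while $z_i\ne1$, put $w_{i+1}=w(z_i)$ and $z_{i+1}=w_{i+1}^{-1}z_i$. Write $P_i=z_iy'$ and $v_i=w_1\cdots w_i$ (with $v_0=1$). Then $h=v_iz_i$ throughout. For $r$-most $y'$, as long as $z_0,\dots,z_i\neq1$, $(w_{i+1},P_{i+1})$ is the least-index cut of $P_i$.

*Inequalities.* Lemma 4, applied to these cuts, gives $\ell(P_i)<\mathrm{idx}(w_{i+1})<\psi(\mathrm{idx}(w_{i+1}))\le\ell(P_{i+1})$. Therefore
$$\psi(\mathrm{idx}(w_i))\le\ell(P_i)<\mathrm{idx}(w_{i+1}),\qquad\ell(P_0)<\ell(P_1)<\cdots.$$
In particular $\ell(P_i)\ge i$, and $\mathrm{idx}(w_i)>\ell(P_{i-1})\ge i-1$ gives $\mathrm{idx}(w_i)\ge i$. Next, $\mathrm{idx}(v_i)\le\mathrm{idx}(w_i)+1$ by induction: it is clear for $i=1$, and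
$$\mathrm{idx}(v_i)\le\mathrm{idx}(w_i)+1\le\psi(\mathrm{idx}(w_i))<\mathrm{idx}(w_{i+1})$$
gives $\mathrm{idx}(v_{i+1})=\mathrm{idx}(v_iw_{i+1})\le\mathrm{idx}(w_{i+1})+1$. The same line shows $\mathrm{idx}(v_i)\le\psi(\mathrm{idx}(w_i))\le\ell(P_i)$ for $i\ge1$.

*Termination.* Suppose $i\ge1$ and $z_0,\dots,z_i\ne1$. For $r$-most $y'$ we have $P_i=z_iy'\ne y'$ by (F), and $hy'=v_iP_i$, and $\mathrm{idx}(v_i)\le\ell(P_i)$, and $\ell(y')\ge\max(\mathrm{idx}(h),\mathrm{idx}(v_i))$. Lemma 5(a), applied to $v_iP_i=hy'$, gives $\ell(P_i)<\mathrm{idx}(h)$ or $\ell(y')<\mathrm{idx}(v_i)$. The second is excluded, so $i\le\ell(P_i)<\mathrm{idx}(h)$. Hence the process stops: $z_k=1$ for some $k$, and $k\ge1$ because $z_0=h\ne1$. Then $h=v_k=w_1\cdots w_k$, $z_i=w_{i+1}\cdots w_k$ and $P_k=y'$. $\square$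

**Two readings that fail.** We want a function of $hy'$ alone that returns $ho=w_1\cdots w_k\,o$.

The first candidate is to read the first cut, $\pi(y)o$. But $ho=c$ says nothing about $w_1o$ unless $k=1$. In the toy model with $r_0$ and $h=33$: for $y'=8^m$ with $m\ge4$ the chain is $33+8^m\to32+8^m\to8^m$. The least cut of $33+8^m$ is $(1,32+8^m)$, of index $1$ and with $v_2(32+8^m)=5$. The computation made for $2080$ applies to $32+8^m$ because $512\mid8^m$. So $w_1o=1$, not $33$.

The second candidate is to descend all the way: let $F(y)=\pi(y)\,\pi(\Phi(y))\cdots o$, multiplied along the whole chain of $y$. Then $F(hy')=hF(y')$ for $r$-most $y'$, by Lemma 6, because the chain does not stop at $y'$ if $y'\in\mathrm{Dom}$. This equals $ho$ only if $F(y')=o$. In the toy model with $r_1$, a typical point is $y'=2^k+2^l$, with $l$ far beyond $k$. Its least cut is $(2^k,2^l)$. Indeed it is a cut: $k+4\le l-1$, and both points are in the block of $I_l,I_{l+1},I_{l+2}$. A cut of index $e\le k$ would need $0<|g|\le2^{e-1}$ and $g\equiv2^k\pmod{2^{e+4}}$,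 and no such $g$ exists: if $e+4\le k$ then $2^{e+4}\mid g$, and otherwise $|g|\le 2^{e-1}<2^k\le2^{e+3}$ puts $g-2^k$ strictly between $-2^{e+4}$ and $0$. Since $2^l\notin\mathrm{Dom}$, $F(y')=2^k\neq0$, and $F(h+y')=h+2^k$.

So we must stop at $y'$ without being told where $y'$ is. What distinguishes $y'$? Put $x_i=v_i^{-1}c$, the values that a correct reader should attach to $P_i$. They satisfy $x_k=o$ and $w_{i+1}x_{i+1}=x_i$. By (4), $x_i$ is computed from $c$ by an element of index about $\mathrm{idx}(w_i)$, while $\mathrm{idx}(w_{i+1})$ is beyond $\psi(\mathrm{idx}(w_i))$. So $x_i$ should be *small relative to* $w_{i+1}$, in the sense $x_i\in B_{\kappa(w_{i+1})}$. By (2), $w_{i+1}$ carries at most one small point to a small point. At the last step, $w_k$ carries $o$ to the small point $x_{k-1}$; so if the value already attached to $y'$ is anything other than $o$, $w_k$ will carry that value to something that is not small. This signals that the reading must restart from $o$.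

## 7. The functions $b$ and $D$

**Purpose.** We turn this test into a recursive definition. The function $b$ is the reader; $D$ records where the last restart took place.

**Definition.** If $y\notin\mathrm{Dom}$, put $b(y)=o$ and $D(y)=y$. If $y\in\mathrm{Dom}$, $w=\pi(y)$, $P=\Phi(y)$, put
$$(b(y),D(y))=\begin{cases}(w\,b(P),\,D(P))&\text{if }w\,b(P)\in B_{\kappa(w)}\quad(\text{"keep"}),\\(w\,o,\,P)&\text{otherwise}\quad(\text{"reset"}).\end{cases}$$

These are functions $b:Y\to Z$ and $D:Y\to Y$, depending on $r$ and on the choices of Section 4, but not on $u$ or $c$. For $y\in\mathrm{Dom}$, $D(y)$ is in the block of $y$ and $\ell(D(y))>\ell(y)$. After a reset $D(y)=\Phi(y)$. After a keep $D(y)=D(P)$, which is $P$ if $P\notin\mathrm{Dom}$, and otherwise has $\ell(D(P))>\ell(P)$ by induction along $\Phi$.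

*Example (the rule).* In the affine group of $\mathbb Q$ with $o=0$, let $B_0=\{0\}$, $B_1=\{-10,\dots,10\}$, $B_2=B_1\cup\{3.001\}$, and let $w(y)=1000y-2999$. Two distinct integers have images at least $1000$ apart, so $w\notin\mathrm{Fin}_1$. But $w(3)=1$ and $w(3.001)=2$, so $w\in\mathrm{Fin}_2$. Thus $\kappa(w)=1$. If $\pi(y)=w$ and $b(P)=3$, we keep and $b(y)=1$. If $b(P)=5$, then $w\,b(P)=2001\notin B_1$, so we reset and $b(y)=w(0)=-2999$.

*Example (the toy model).* For $r_0$: $8^m\notin\mathrm{Dom}$, so $b(8^m)=0=o$. For $r_1$: at $y=2^k+2^l$ we have $w=2^k$, $P=2^l$, $b(P)=0$, and $w\,b(P)=2^k\notin B_{\kappa(w)}=[-2^{k-1},2^{k-1}]$, so we reset: $b(y)=2^k$, $D(y)=2^l$.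

**Dichotomy.** Exactly one of the following holds:

* ($\alpha$) there is $x_*\in Z$ with $b(y)=x_*$ for $r$-most $y$;
* ($\beta$) for every finite $S\subseteq Z$, $b(y)\notin S$ for $r$-most $y$.

Indeed, if ($\beta$) fails for $S$, then $b(y)\in S$ for $r$-most $y$, hence $b$ is constant for $r$-most $y$; and ($\alpha$) contradicts ($\beta$) with $S=\{x_*\}$. In the toy model, $r_0$ is in case ($\alpha$) with $x_*=o$. The ultrafilter $r_1$ is in case ($\beta$), since $2^k$ avoids any finite set for $r_0$-most $2^k$.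

## 8. Reading $c$ after a fixed initial segment

**Purpose.** The heuristic "$x_i$ is small relative to $w_{i+1}$" may fail for a few small $i$. At those places the factors $w_i(h)$ turn out to be constant, with values visible in $q=u*r$ itself. So we strip them off and read afterwards.

**Definition.** For an ultrafilter $q$ on $Y$ and $n_0\ge1$ let $j(q,n_0)$ be the largest $j\in\{0,\dots,n_0\}$ such that for each $i$ with $1\le i\le j$ the partial function $\pi_i:=\pi\circ\Phi^{i-1}$ is defined for $q$-most $y$ and constant, with value $g_i=g_i(q)$, for $q$-most $y$.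

*Example.* In the toy model with $r_0$, let $u$ be a nonprincipal ultrafilter on $\mathbb Z$ containing $\{1+2^a:a\ge5\}$ and let $q=u*r_0$. A typical point is $1+2^a+8^m$ with $8^m$ far beyond $2^a$. Its least cut is $(1,2^a+8^m)$, of index $1$; the least cut of $2^a+8^m$ is $(2^a,8^m)$, as computed in Section 6 (the points $8^m\in I_{3m}$ and $2^a+8^m, 1+2^a+8^m\in I_{3m+1}$ are in one block). So $g_1(q)=1$, $\pi_2$ is not constant, and $j(q,n_0)=1$ for every $n_0\ge1$.

**Lemma 7.** Let $u$ be a nonprincipal ultrafilter on $G$ with $ho=c$ for $u$-most $h$, and let $q=u*r$. Let $n_0\ge1$ with $c\in B_{n_0}$ and, in case ($\alpha$), $x_*\in B_{n_0}$. Let $j=j(q,n_0)$, $v=g_1(q)\cdots g_j(q)$. Then for $u$-most $h$, for $r$-most $y'$: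

(i) $\Phi^j(hy')$ is defined and $b(\Phi^j(hy'))=v^{-1}c$;

(ii) if we are not in case ($\alpha$) with $x_*=o$, then $D(\Phi^j(hy'))=y'$.

*Proof.* **Step 1: compute $j$ from $u$.** This step identifies $j$ and the $g_i(q)$ in terms of the factors $w_i(h)$. For $u$-most $h$ we have $h\ne1$, so $k(h)$ and $w_i(h)$ are given by Lemma 6. For $r$-most $y'$, $\pi_i(hy')=\pi(P_{i-1})=w_i(h)$ for $1\le i\le k(h)$. Let $j_0$ be the largest integer in $[0,n_0]$ such that for $u$-most $h$, $k(h)\ge j_0$ and, for each $i\le j_0$, $w_i(h)$ equals a constant $g_i$ for $u$-most $h$.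

If $k(h)=j_0$ for $u$-most $h$, then $j_0\ge1$ and $h=w_1(h)\cdots w_{j_0}(h)=g_1\cdots g_{j_0}$ for $u$-most $h$, contradicting nonprincipality of $u$. So
$$k(h)>j_0\quad\text{for }u\text{-most }h.$$
For $i\le j_0$ we have $\pi_i(hy')=g_i$ for $u$-most $h$, $r$-most $y'$, that is, $\pi_i=g_i$ for $q$-most points. If $j_0<n_0$, then $w_{j_0+1}(h)$ is defined for $u$-most $h$, and by maximality it is not $u$-constant. Since $\pi_{j_0+1}(hy')=w_{j_0+1}(h)$ for $u$-most $h$, $r$-most $y'$, no set $\{y:\pi_{j_0+1}(y)=g\}$ is in $q$. Hence in all cases $j=j_0$, $g_i=g_i(q)$, and $k(h)>j$ for $u$-most $h$. The same computation shows that if $w_1(h)$ is not $u$-constant then $j=0$.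

**Step 2: the correct values are small.** Consider $h$ with $h\ne1$, $ho=c$, $k=k(h)>j$ and $w_i=w_i(h)=g_i$ for $i\le j$; this holds for $u$-most $h$. Let $v_i=w_1\cdots w_i$, so $v_j=v$, and let $x_i=v_i^{-1}c$ for $0\le i\le k$. Then $x_k=h^{-1}c=o$ and $w_{i+1}x_{i+1}=x_i$. The aim of this step is: for $u$-most $h$,
$$x_i\in B_{\kappa(w_{i+1})}\ \text{ for all }j\le i<k,\qquad\text{and}\quad\kappa(w_k)\ge n_0.\tag{5}$$

*Observation.* Suppose $1\le i<k$ and $n:=\mathrm{idx}(w_i)\ge n_0$. Then $c\in B_{n_0}\subseteq B_n$, and $v_i\in G_{n+1}$ by (4), so $x_i=v_i^{-1}c\in B_{M(n)}$. Also $\mathrm{idx}(w_{i+1})>\psi(n)$ by (4), so $\kappa(w_{i+1})\ge M(n)\ge n\ge n_0$ by (3). Hence $x_i\in B_{\kappa(w_{i+1})}$ and $\kappa(w_{i+1})\ge n_0$.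

If $j=n_0$, then for every $i$ with $j\le i<k$ we have $i\ge1$ and $\mathrm{idx}(w_i)\ge i\ge n_0$ by (4). So the observation covers all these $i$, and $i=k-1\ge j$ gives $\kappa(w_k)\ge n_0$.

If $j<n_0$, then $w_{j+1}(h)$ is not $u$-constant, so it avoids any given finite set for $u$-most $h$. Since $\mathrm{idx}$ is finite-to-one, and by (2), both $\mathrm{idx}(w_{j+1}(h))$ and $\kappa(w_{j+1}(h))$ exceed any given bound for $u$-most $h$. The point $x_j=v^{-1}c$ does not depend on $h$. So for $u$-most $h$,
$$x_j\in B_{\kappa(w_{j+1})},\qquad\kappa(w_{j+1})\ge n_0,\qquad\mathrm{idx}(w_{j+1})\ge n_0.$$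
For $j+1\le i<k$ we have $\mathrm{idx}(w_i)\ge\mathrm{idx}(w_{j+1})\ge n_0$, because the indices increase by (4), and the observation applies. If $k=j+1$, then $\kappa(w_k)=\kappa(w_{j+1})\ge n_0$; if $k>j+1$, the observation with $i=k-1$ gives $\kappa(w_k)\ge n_0$. This proves (5).

**Step 3: the last factor.** This step shows that $b$ has the correct value at $P_{k-1}$. Fix $h$ satisfying (5), let $y'$ be $r$-typical, with $P_i$ as in Lemma 6. At $P_{k-1}$ we have $\pi(P_{k-1})=w_k$, $\Phi(P_{k-1})=y'$, and $w_ko=w_kx_k=x_{k-1}\in B_{\kappa(w_k)}$ by (5) with $i=k-1\ge j$.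

* Case ($\beta$): the set $w_k^{-1}B_{\kappa(w_k)}$ is finite, so $b(y')$ is outside it for $r$-most $y'$. We reset: $b(P_{k-1})=w_ko=x_{k-1}$, $D(P_{k-1})=y'$.
* Case ($\alpha$), $x_*\ne o$: for $r$-most $y'$, $b(y')=x_*$. The distinct points $o,x_*$ lie in $B_{n_0}\subseteq B_{\kappa(w_k)}$, and $w_ko\in B_{\kappa(w_k)}$. As $w_k\notin\mathrm{Fin}_{\kappa(w_k)}$, it follows that $w_kx_*\notin B_{\kappa(w_k)}$. We reset: $b(P_{k-1})=x_{k-1}$, $D(P_{k-1})=y'$.
* Case ($\alpha$), $x_*=o$: $w_kb(y')=w_ko=x_{k-1}\in B_{\kappa(w_k)}$. We keep: $b(P_{k-1})=x_{k-1}$.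

**Step 4: the other factors.** This step carries the value back to $P_j$. For $i=k-2,\dots,j$ successively, $w_{i+1}b(P_{i+1})=w_{i+1}x_{i+1}=x_i\in B_{\kappa(w_{i+1})}$ by (5). So we keep: $b(P_i)=x_i$ and $D(P_i)=D(P_{i+1})$. For $i=j$ we get $b(P_j)=x_j=v^{-1}c$ and, unless we are in case ($\alpha$) with $x_*=o$, $D(P_j)=D(P_{k-1})=y'$. Since $P_j=\Phi^j(hy')$, this is (i) and (ii). $\square$

## 9. Principal and nonprincipal $u,u'$: end of the proof of Theorem A

Let $q=u*r=u'*r$ and suppose $c\ne c'$. We derive a contradiction in each of three cases.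

**Both principal.** Here Lemma 1 suffices. Let $u,u'$ be principal at $g,g'$. Then $gr=g'r$, $go=c$, $g'o=c'$. If $g\ne g'$, then $f=g^{-1}g'\ne1$ satisfies $fr=r$, against Lemma 1. So $g=g'$ and $c=c'$, a contradiction.

**Both nonprincipal.** Here we use that the reading depends only on $q$. Choose $n_0\ge1$ with $c,c'\in B_{n_0}$ and, in case ($\alpha$), $x_*\in B_{n_0}$. The integer $j=j(q,n_0)$ and the element $v=g_1(q)\cdots g_j(q)$ depend only on $q$ and $n_0$. Lemma 7(i) for $u$ and for $u'$ shows that
$$\{y:b(\Phi^j(y))=v^{-1}c\}\quad\text{and}\quad\{y:b(\Phi^j(y))=v^{-1}c'\}$$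
both belong to $q$. They intersect, so $v^{-1}c=v^{-1}c'$ and $c=c'$, a contradiction.

**Exactly one principal.** Lemma 7 does not apply to the principal one, so we first move it to the identity and then use $D$. By symmetry let $u$ be principal at $g$, so $go=c$, and let $u'$ be nonprincipal. Let $\tilde u=g^{-1}u'$, which is nonprincipal. Then
$$\tilde u*r=g^{-1}(u'*r)=g^{-1}q=g^{-1}(gr)=r,$$
and $ho=d:=g^{-1}c'$ for $\tilde u$-most $h$. Since $c'\ne c=go$, we have $d\ne o$. Choose $n_0\ge1$ with $d\in B_{n_0}$ and, in case ($\alpha$), $x_*\in B_{n_0}$.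

*The initial segment is empty.* For every $n$, $C_n\in r=\tilde u*r$. So for $\tilde u$-most $h$, $\ell(hy')\ge n$ for $r$-most $y'$. For $h\ne1$ and $r$-most $y'$ the point $hy'$ has a cut with group element $w_1(h)$, so $\mathrm{idx}(w_1(h))>\ell(hy')\ge n$ by Lemma 4. As $n$ was arbitrary, $w_1(h)$ is not $\tilde u$-constant. By Step 1 in the proof of Lemma 7 (with $\tilde u$ in place of $u$, so that $q$ becomes $r$), $j(r,n_0)=0$.

*The reading is $d$.* Lemma 7(i) with $j=0$, $v=1$ gives $b(hy')=d$ for $\tilde u$-most $h$, $r$-most $y'$. That is, $\{y:b(y)=d\}\in\tilde u*r=r$. So we are in case ($\alpha$) with $x_*=d\ne o$, and Lemma 7(ii) applies: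
$$hy'\in\mathrm{Dom}\ \text{ and }\ D(hy')=y'\qquad\text{for }\tilde u\text{-most }h,\ r\text{-most }y'.\tag{6}$$

*Parity.* For $y\in Y$ let $\nu(y)=\min\{m\ge0:D^m(y)\notin\mathrm{Dom}\}$. This is finite because, on $\mathrm{Dom}$, $D$ stays in a finite block and increases $\ell$. (In the toy model with $r_1$: $\nu(2^k+2^l)=1$, since $D(2^k+2^l)=2^l\notin\mathrm{Dom}$.) For $y\in\mathrm{Dom}$, $\nu(y)=\nu(D(y))+1$. Let $\varepsilon\in\{0,1\}$ be such that $E=\{y:\nu(y)\equiv\varepsilon\bmod2\}\in r$. By (6), for $\tilde u$-most $h$ and $r$-most $y'$ we have $y'\in E$ and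
$$\nu(hy')=\nu(y')+1\not\equiv\varepsilon\pmod2.$$
So $Y\setminus E\in\tilde u*r=r$, contradicting $E\in r$.

This proves Theorem A, hence Theorem B and Corollary C. $\blacksquare$

## 10. Values of $H$, disjoint translates over $\mathbb Q$, and the equation $q+p=s\cdot r$

**Which $H$ occur.** For $p,r\in\mathbb N^*$, $H$ is empty or a singleton, and every such possibility occurs. Given $m\in\mathbb N$ and $p\in\mathbb N^*$, let $r=m+p\in\mathbb N^*$. Then $m+p=1\cdot r$, so $H=\{m\}$ by Corollary C. If $p,r\in\bigcap_k\overline{k\mathbb N}$, then $H=\emptyset$, as computed in Section 2. That section also showed that nonprincipality of $r$ cannot be dropped: for $r=1$ every $m\in\mathbb N$ satisfies $m+p\in\beta\mathbb N\cdot r$.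

**Translates over $\mathbb Q$.** Theorem B with $K=\mathbb Q$ says that for every $r\in\beta\mathbb Q\setminus\mathbb Q$ the translates $c+\beta(\mathbb Q\setminus\{0\})\cdot r$, $c\in\mathbb Q$, are pairwise disjoint. In particular, for $r\in\mathbb N^*$, $x\in\mathbb N$, $d\in\mathbb Z\setminus\{0\}$ and $t\in\beta\mathbb N$, one never has $d+x\cdot r=t\cdot r$: the left side belongs to the translate for $c=d$, the right side to the one for $c=0$.

**$c=c'$ cannot be strengthened to $u=u'$.** The set $\mathbb N^*$ is closed in $\beta\mathbb N$ and closed under multiplication: if $F$ is finite, each $x^{-1}F$ is finite, so $F\notin p\cdot q$ when $q$ is nonprincipal. By Ellis's theorem, the compact right topological semigroup $(\mathbb N^*,\cdot)$ contains an idempotent $s$. With $r=s$ we get $s\cdot r=s=1\cdot r$, although $s\ne1$. In the language of Theorem A, with the affine group of $\mathbb Q$ and $o=0$, let $u$ be the image of $s$ under $a\mapsto(y\mapsto ay)$ and $u'$ the principal ultrafilter at the identity. Then $u*r=u'*r$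 and $c=c'=0$, but $u\ne u'$.

**The equation $q+p=s\cdot r$ in $\mathbb N^*$.** This item, and only this item, uses Theorem 13.10 of the book of Hindman and Strauss, quoted in Section 1. By that theorem, $\Gamma\ne\emptyset$ would imply $|H|=\omega$, contradicting Corollary C. Hence $\Gamma=\emptyset$ for all $p,r\in\mathbb N^*$: the equation $q+p=s\cdot r$ has no solution with $q,p,s,r\in\mathbb N^*$, that is,
$$(\mathbb N^*+\mathbb N^*)\cap(\mathbb N^*\cdot\mathbb N^*)=\emptyset.$$
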